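
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{The extreme rays of the cone of log-concavity}


\begin{abstract}
The cone of log-concavity in degree $N$ is generated by the products, homogeneous of degree $N$, of Schur functions with at most two rows. We prove the conjecture that such a product spans an extreme ray if and only if its factors form a nested collection, a condition on pairs of factors. We show moreover that every product is a nonnegative integer combination of nested ones, and we give a recursion that counts the extreme rays.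
\end{abstract}

\section{The question and the answer}

Let $\Lambda^N$ be the space of homogeneous symmetric functions of degree $N\ge 1$ with real coefficients. We write $s_\lambda$ for Schur functions and $h_i$ for complete homogeneous symmetric functions, with $h_0=1$ and $h_{-1}=0$. Recall that $h_1,h_2,\dots$ are algebraically independent and generate the ring of symmetric functions, and that by the Jacobi--Trudi identity
\begin{equation}\label{JT}
s_{a,b}=h_ah_b-h_{a+1}h_{b-1}\qquad(a\ge b\ge 0),
\end{equation}
so that $s_{c,0}=s_c=h_c$. Write $\ell(\lambda)$ for the number of nonzero parts of $\lambda$. For $k\ge1$ let $C_N^k$ be the convex cone generated by all products $s_{\alpha_1}s_{\alpha_2}\cdots s_{\alpha_r}$ in $\Lambda^N$ in which each $\alpha_i$ is a nonempty partition with $\ell(\alpha_i)\le k$. We study $k=2$, where the generators are products of factors $h_c$ and $h_ah_b-h_{a+1}h_{b-1}$ with $a\ge b\ge1$.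

The cone $C_N^2$ is called the \emph{cone of log-concavity}. One can read the name as follows. Give the $h_i$ positive real values. The sequence $1,h_1,h_2,\dots$ is log-concave exactly when the ratios $h_i/h_{i-1}$ weakly decrease, and then $h_b/h_{b-1}\ge h_{a+1}/h_a$ for $a\ge b\ge 1$, that is, $s_{a,b}\ge0$. So $C_N^2$ consists of the degree-$N$ inequalities that one obtains by multiplying basic inequalities $h_c\ge0$ and $s_{a,b}\ge0$ and adding nonnegative multiples of the results. A generator $g$ is \emph{extreme} if it spans an extreme ray: whenever $g=x+y$ with $x,y\in C_N^2$, both $x$ and $y$ are nonnegative multiples of $g$. The extreme generators are the inequalities that do not follow from others by addition. Which are they?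

For $N=2$ the generators are $s_2$, $s_{1,1}$ and $s_1^2=s_2+s_{1,1}$, so $s_2$ and $s_{1,1}$ are extreme and $s_1^2$ is not. For $N=3$ we have $s_1^3=s_1s_2+s_1s_{1,1}$ and $s_1s_2=s_3+s_{2,1}$. There remain $s_3=h_3$, $s_{2,1}=h_1h_2-h_3$ and $s_{1,1}s_1=h_1^3-h_1h_2$. These are linearly independent, so all three are extreme. Note that $s_{1,1}s_1$ is extreme although $s_{1,1}s_1=s_{2,1}+s_{1,1,1}$: the function $s_{1,1,1}=s_{1,1}s_1-s_{2,1}$ is not in $C_3^2$.

In these examples a product fails to be extreme because two of its factors satisfy a quadratic relation with positive terms. There the two factors are one-row functions, and the relation is $h_ah_b=s_{a,b}+h_{a+1}h_{b-1}$. Relations also exist for some pairs of two-row functions, and for some pairs of a two-row and a one-row function, for instance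
\[
s_{3,2}s_{2,1}=s_{3,1}s_{2,2}+s_{3,3}s_{1,1},\qquad s_{3,1}s_2=s_3s_{2,1}+s_{3,3}.
\]
One is led to guess that such relations between \emph{pairs} of factors are the only obstruction. This is the following conjecture, posed in \cite{UB}.

\begin{conjecture}
A product $s_{\alpha_1}s_{\alpha_2}\cdots$, where each $\alpha_i$ is a nonempty partition with at most two parts, is extreme in the cone of log-concavity if and only if no pair $\alpha_s=\lambda$, $\alpha_t=\mu$ with $s\neq t$ satisfies one of the following conditions:
\begin{enumerate}
\item $\lambda=(\lambda_1\ge\lambda_2>0)$, $\mu=(\mu_1\ge\mu_2>0)$, with $\lambda_1>\mu_1\ge\lambda_2>\mu_2$;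
\item $\lambda=(\lambda_1>\lambda_2>0)$, $\mu=(\mu_1>0)$, with $\lambda_1\ge\mu_1\ge\lambda_2$;
\item $\lambda=(\lambda_1>0)$, $\mu=(\mu_1>0)$.
\end{enumerate}
\end{conjecture}

We call a pair that satisfies one of these conditions \emph{violating}. If there is no violating pair, the collection of the $\alpha_i$ is called \emph{nested}. It was known that the product of a non-nested collection is not extreme, and that the product of a nested collection is extreme if all parts of all the $\alpha_i$ together are distinct. We use neither fact; both directions are proved below.

A \emph{collection} of size $N$ is a multiset $\beta$ of nonempty partitions with at most two parts and with total size $N$. Let $g_\beta\in C_N^2$ be the product of the corresponding Schur functions.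

\begin{theorem}\label{main}
The conjecture is true: $g_\alpha$ is extreme in $C_N^2$ if and only if $\alpha$ is nested. More precisely, if $\alpha$ is nested and $g_\alpha=\sum_\beta\kappa_\beta g_\beta$ with all $\kappa_\beta>0$ and the collections $\beta$ pairwise different, then the only $\beta$ occurring is $\alpha$.
\end{theorem}

The last sentence implies extremality. If $g_\alpha=x+y$ with $x,y\in C_N^2$, write $x$ and $y$ as nonnegative combinations of generators and add; only $g_\alpha$ can occur, so $x,y\in\mathbb R_{\ge0}\,g_\alpha$.

\begin{theorem}\label{second}
\begin{enumerate}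
\item[(a)] Distinct nested collections span distinct rays, and the $g_\alpha$ with $\alpha$ nested of size $N$ are exactly the extreme generators of $C_N^2$.
\item[(b)] Every product of Schur functions with at most two rows each is a nonnegative \emph{integer} combination of nested products, obtained by applying the identities \eqref{S1}--\eqref{S4} of Section~\ref{straight} to violating pairs, in any order, until no term is non-nested. Consequently, the nested products are exactly the indecomposable elements, hence the unique minimal generating set, of the additive monoid generated by all degree-$N$ products.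
\item[(c)] Let $e_N$ be the number of extreme rays of $C_N^2$, with $e_0:=1$. For integers $u\ge1$, $v\ge0$ define power series $F_{u,v}$ in $q$ by $F_{u,v}=1$ for $u>v$ and
\begin{equation}\label{rec}
(1-q^{u+v})F_{u,v}=F_{u+1,v}+\sum_{j=u}^{v-1}q^{u+j}F_{u,j}F_{j+1,v}\qquad(u\le v),
\end{equation}
and put $F_{u,\infty}=\lim_{v\to\infty}F_{u,v}$, coefficientwise. Then
\begin{equation}\label{gf}
\sum_{N\ge0}e_Nq^N=F_{1,\infty}+\sum_{c\ge1}\frac{q^c}{1-q^{2c}}\,F_{1,c-1}\,F_{c+1,\infty}.
\end{equation}
\end{enumerate}
\end{theorem}

\paragraph{The idea.} Log-concavity says that the ratios $r_i=h_i/h_{i-1}$ decrease, so it is natural to use the differences $d_i=r_i-r_{i+1}$ as coordinates. In these coordinates every generator becomes a product of linear forms with nonnegative coefficients. If $g_\alpha$ is a positive combination of other generators, there is no cancellation, and each generator that occurs satisfies inequalities read off from degrees. The final step is to find, in $g_\alpha$, a monomial that no competitor satisfying these inequalities can produce.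

\section{Collections as families of intervals}

We identify a two-row partition $(a,b)$, $a\ge b\ge1$, with the integer interval $[b,a]$. A two-row member of a collection $\beta$ is then called an \emph{interval of $\beta$}, counted with multiplicity. Since $a+b\le N$, it lies in $[1,N-1]$. It is \emph{degenerate} if $a=b$. A one-row member $(c)$ is called a \emph{singleton}. For an interval $I$ we write $b_I,a_I$ for its left and right endpoints, so $I=[b_I,a_I]$. We use the following data of $\beta$:
\begin{itemize}
\item $k_\beta$ and $\sigma_\beta$ are the numbers of intervals and of singletons;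
\item $n_\beta(T)$ is the number of intervals of $\beta$ contained in an integer interval $T$ (so $n_\beta(\emptyset)=0$); we use the same notation $n_B(T)$ for any multiset $B$ of nonempty intervals;
\item $P_\beta(m)=\sum_p\min(p,m)$, summed over all parts $p$ of all members of $\beta$. If the parts are drawn as rows of a Young diagram, $P_\beta(m)$ is the number of cells in its first $m$ columns.
\end{itemize}

Two intervals satisfy Condition~1, in one of the two orders, exactly when they \emph{cross}: they intersect and neither contains the other. Indeed, if $d<b\le c<a$, then $[b,a]$ and $[d,c]$ share $b$, while $a\notin[d,c]$ and $d\notin[b,a]$. Conversely, crossing intervals have different right endpoints; call them $[b,a]$, $[d,c]$ with $a>c$. Then $d<b$, since otherwise $[d,c]\subseteq[b,a]$, and $c\ge b$ because they intersect. Condition~2 says that a non-degenerate interval contains the value of a singleton, and Condition~3 holds for any two singletons. So $\alpha$ is nested if and only if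
\begin{enumerate}
\item[(N1)] its intervals form a \emph{laminar} family: any two are disjoint or comparable under inclusion;
\item[(N2)] if $(c)$ is a singleton of $\alpha$, then every interval of $\alpha$ containing $c$ equals $[c,c]$;
\item[(N3)] $\sigma_\alpha\le1$.
\end{enumerate}

\section{Straightening: non-nested products are not extreme}\label{straight}

\begin{lemma}\label{identities}
With $s_\emptyset=1$, the following hold:
\begin{align}
s_{a,b}\,s_{c,d}&=s_{a,d}\,s_{c,b}+s_{a,c+1}\,s_{b-1,d}&&(a>c\ge b>d\ge1),\tag{S1}\label{S1}\\
s_{a,b}\,h_c&=h_a\,s_{c,b}+s_{a,c+1}\,h_{b-1}&&(a>c\ge b\ge1),\tag{S2}\label{S2}\\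
s_{a,b}\,h_a&=s_{a,a}\,h_b+s_{a-1,b}\,h_{a+1}&&(a>b\ge1),\tag{S3}\label{S3}\\
h_ah_b&=s_{a,b}+h_{a+1}h_{b-1}&&(a\ge b\ge1).\tag{S4}\label{S4}
\end{align}
\end{lemma}

\begin{proof}
The right side of \eqref{S1} is
\[
(h_ah_d-h_{a+1}h_{d-1})(h_ch_b-h_{c+1}h_{b-1})+(h_ah_{c+1}-h_{a+1}h_c)(h_{b-1}h_d-h_bh_{d-1}).
\]
The terms $\pm h_ah_dh_{c+1}h_{b-1}$ cancel, and so do $\pm h_{a+1}h_{d-1}h_ch_b$. What remains is
\[
h_ah_bh_ch_d+h_{a+1}h_{b-1}h_{c+1}h_{d-1}-h_ah_bh_{c+1}h_{d-1}-h_{a+1}h_{b-1}h_ch_d,
\]
which is $(h_ah_b-h_{a+1}h_{b-1})(h_ch_d-h_{c+1}h_{d-1})$. The same computation with $d=0$, where $h_{d-1}=0$ and $s_{x,0}=h_x$, gives \eqref{S2}. The right side of \eqref{S3} is $h_a^2h_b-h_{a+1}h_{a-1}h_b+h_{a-1}h_bh_{a+1}-h_ah_{b-1}h_{a+1}=h_a(h_ah_b-h_{a+1}h_{b-1})$. Finally, \eqref{S4} is \eqref{JT}.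
\end{proof}

Identity \eqref{S1} has a simple reading: the crossing intervals $I=[b,a]$ and $J=[d,c]$ are replaced by their union $[d,a]$ and intersection $[b,c]$ in the first term, and by their differences $I\setminus J=[c+1,a]$ and $J\setminus I=[d,b-1]$ in the second.

A pair satisfying Condition~1 is the left side of \eqref{S1}. For Condition~2 use \eqref{S2} if $\lambda_1>\mu_1$ and \eqref{S3} if $\lambda_1=\mu_1$. For Condition~3 use \eqref{S4}. Hence for every non-nested $\alpha$ we obtain
\begin{equation}\label{step}
g_\alpha=g_{\alpha'}+g_{\alpha''},
\end{equation}
where $\alpha'$, from the first term, has the same parts as $\alpha$, and the parts of $\alpha''$ arise from those of $\alpha$ by the \emph{move}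
\begin{equation}\label{move}
x,\;y\;\longrightarrow\;x+1,\;y-1\qquad(x\ge y\ge1,\text{ a part }0\text{ being dropped}).
\end{equation}
The pair $(x,y)$ moved is $(c,b)$ in \eqref{S1} and \eqref{S2}, $(a,a)$ in \eqref{S3}, and $(a,b)$ in \eqref{S4}.

To see that \eqref{step} contradicts extremality we must know that $g_{\alpha''}$ is not a multiple of $g_\alpha$. The quantity $P$ shows this. It depends only on the parts, so it is defined for every multiset of positive integers with sum $N$. Under \eqref{move}, $\min(x,m)$ increases by $1$ if $m\ge x+1$ and $\min(y,m)$ decreases by $1$ if $m\ge y$; otherwise they do not change. So $P(m)$ drops by exactly $1$ for $y\le m\le x$ and is otherwise unchanged. In particular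
\begin{equation}\label{drop}
\Pi:=\sum_{m=1}^NP(m)\ \text{ strictly decreases under a move \eqref{move}.}
\end{equation}

\begin{proposition}\label{partA}
If $\alpha$ is not nested, then $g_\alpha$ is not extreme.
\end{proposition}

\begin{proof}
The value of $\Pi$ on a monomial $\prod h_p$ is its value on the multiset of the indices $p$. For a collection $\beta$ let $h^\beta$ be the product of the $h_p$ over all parts $p$ of $\beta$. Expand $g_\beta=\prod(h_ah_b-h_{a+1}h_{b-1})\prod h_c$ over its intervals and singletons. Taking the first term of every factor gives $h^\beta$. Taking the second term in one or more factors means applying a move \eqref{move} for each of them, which strictly decreases $\Pi$. As the $h_i$ are algebraically independent, $h^\beta$ has coefficient $1$ in $g_\beta$, and every other monomial in $g_\beta$ has smaller $\Pi$. Now $\Pi(\alpha'')<\Pi(\alpha)$ by \eqref{drop}, so $h^\alpha$ occurs in $g_\alpha$ but not in $g_{\alpha''}$. Thus $g_{\alpha''}\ne0$ is not a multiple of $g_\alpha$, and \eqref{step} shows that $g_\alpha$ is not extreme.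
\end{proof}

\section{Ratios and their differences}

We turn to the other direction. Let $d_1,\dots,d_N$ be indeterminates, put
\[
r_i=d_i+d_{i+1}+\dots+d_N,
\]
and substitute $h_i=r_1r_2\cdots r_i$ for $1\le i\le N$; this is permitted because the $h_i$ are algebraically independent. For $a\ge b\ge1$ with $a+b\le N$ we have $a+1\le N$ and
\begin{equation}\label{subst}
s_{a,b}=(r_1\cdots r_a)(r_1\cdots r_{b-1})(r_b-r_{a+1})=(r_1\cdots r_a)(r_1\cdots r_{b-1})\,L_{[b,a]},\qquad L_J:=\sum_{j\in J}d_j.
\end{equation}
So the interval attached to $(a,b)$ is the support of a linear factor. Let $G_\beta\in\mathbb R[d_1,\dots,d_N]$ be the image of $g_\beta$. It is a nonzero polynomial, homogeneous of degree $N$, with nonnegative coefficients. (In these coordinates \eqref{S1} becomes transparent: all terms have the same factors $r_i$, and with $U,D,V$ the forms of $I\setminus J$, $I\cap J$, $J\setminus I$ it reads $(U+D)(D+V)=(U+D+V)D+UV$.)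

Suppose that
\begin{equation}\label{expansion}
g_\alpha=\sum_\beta\kappa_\beta g_\beta,\qquad \kappa_\beta>0,\ \text{the }\beta\text{ pairwise different}.
\end{equation}
We say that a collection \emph{occurs} if it appears in this sum. There is no cancellation in $G_\alpha=\sum\kappa_\beta G_\beta$, so every monomial of an occurring $G_\beta$ is a monomial of $G_\alpha$. The following case shows how this is used, and that it is not quite sufficient.

\begin{example}\label{ex}
Let $N=6$ and $g_\alpha=(s_{2,1})^2$, so $\alpha$ consists of two copies of $[1,2]$ and
\[
G_\alpha=r_1^2r_2^2(d_1+d_2)^2 .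
\]
Let $\beta$ occur in \eqref{expansion}. Every monomial of $G_\alpha$ has degree at least $2$ in $d_1,d_2$ together. On the other hand, choosing $d_6$ from each $r_i$ of $G_\beta$, and a $d_j$ with $j\ge3$ from each $L_J$ with $J\not\subseteq[1,2]$, we get a monomial of $G_\beta$ whose degree in $d_1,d_2$ is the number of intervals of $\beta$ inside $[1,2]$. So there are at least two of them. Next, $G_\alpha$ has degree $4$ in $d_1$. The degree of $G_\beta$ in $d_1$ is the number of parts of $\beta$: a singleton contributes one factor $r_1$, an interval $[b,a]$ with $b\ge2$ contributes two, and an interval $[1,a]$ contributes one factor $r_1$ and the factor $L_{[1,a]}$. So $\beta$ has at most four parts, and it consists of exactly two intervals, both inside $[1,2]$. The intervals $[1,1],[1,2],[2,2]$ have sizes $2,3,4$, and the total is $6$. Hence $\beta=\alpha$ or $g_\beta=s_{2,2}s_{1,1}$, for which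
\[
G_\beta=r_1^3r_2\,d_1d_2 .
\]
This competitor cannot be excluded by its monomials, all of which occur in $G_\alpha$. Indeed, let $d_1d_2d_id_jd_kd_l$ be one of them, with $d_l$ taken from $r_2$, so $l\ge2$. If one of $i,j,k$ is $1$, say $i=1$, take $d_1,d_1$ from $(d_1+d_2)^2$ and $d_2,d_l$ from $r_2^2$. Otherwise take $d_1,d_2$ from $(d_1+d_2)^2$ and $d_i,d_l$ from $r_2^2$. In both cases $d_j,d_k$ come from $r_1^2$. But $G_\alpha$ contains the monomial
\[
M=d_6^4\,d_1^2,
\]
built from the \emph{left endpoints} of its intervals, while $G_\beta$ is divisible by $d_2$. So $M$ can come only from $\alpha$ itself: comparing coefficients of $M$ shows that $\alpha$ occurs and $\kappa_\alpha=1$, and nothing is left for other collections.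
\end{example}

The general proof follows this pattern: degree inequalities first, then one monomial. To organize it, give each $d_j$ a real weight $w_j$. Let $\deg_wG$ be the maximal weight of a monomial of $G\neq0$, and let $\mathrm{in}_w(G)$ be the sum of the terms of $G$ of maximal weight. As the polynomial ring is a domain, $\deg_w$ is additive and $\mathrm{in}_w$ is multiplicative on products. We also write $\deg_ws_{a,b}$, $\deg_wh_c$ and so on for the images of these functions under the substitution. Because there is no cancellation, \eqref{expansion} implies for every $w$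
\begin{equation}\label{initial}
\deg_wG_\beta\le\deg_wG_\alpha\ \text{ for all occurring }\beta,\qquad
\mathrm{in}_w(G_\alpha)=\sum_{\beta:\ \deg_wG_\beta=\deg_wG_\alpha}\kappa_\beta\,\mathrm{in}_w(G_\beta).
\end{equation}

\section{Inequalities forced by degrees}

\begin{proposition}\label{forced}
Let $\alpha$ be any collection of size $N$, and let $\beta$ occur in \eqref{expansion}. Then
\begin{enumerate}
\item[(i)] $P_\beta(m)\le P_\alpha(m)$ for $1\le m\le N$;
\item[(ii)] $n_\beta(T)\ge n_\alpha(T)$ for every integer interval $T$;
\item[(iii)] if $\sigma_\alpha\le1$, then $k_\beta=k_\alpha$ and $\sigma_\beta\le\sigma_\alpha$.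
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Let $w_j=1$ for $j\le m$ and $w_j=0$ for $j>m$. Then $r_i$ has weight $1$ if $i\le m$ and $0$ otherwise, and $L_{[b,a]}$ has weight $1$ if $b\le m$ and $0$ otherwise. By \eqref{subst}, $\deg_ws_{a,b}$ is $\min(a,m)+\min(b-1,m)$, plus $1$ if $b\le m$. This equals $\min(a,m)+\min(b,m)$ in both cases. Also $\deg_wh_c=\min(c,m)$. So $\deg_wG_\beta=P_\beta(m)$, and \eqref{initial} applies.

(ii) All intervals of $\alpha$ and $\beta$ lie in $[1,N-1]$, so we may replace $T$ by $T\cap[1,N-1]$ and assume $T\subseteq[1,N-1]$; we may also assume $T\neq\emptyset$. Let $w_j=0$ for $j\in T$ and $w_j=1$ otherwise. Since $w_N=1$, every $r_i$ has weight $1$. The form $L_J$ has weight $0$ if $J\subseteq T$ and weight $1$ otherwise. As $G_\beta$ is a product of $N$ linear forms, $\deg_wG_\beta=N-n_\beta(T)$, and \eqref{initial} applies.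

(iii) Part (ii) with $T=[1,N-1]$ gives $k_\beta\ge k_\alpha$. Since $P(1)$ is the number of parts, (i) with $m=1$ gives $2k_\beta+\sigma_\beta\le2k_\alpha+\sigma_\alpha$. Hence $2(k_\beta-k_\alpha)\le\sigma_\alpha-\sigma_\beta\le1$. So $k_\beta=k_\alpha$, and then $\sigma_\beta\le\sigma_\alpha$.
\end{proof}

Nestedness has entered only in (iii), through (N3). The product $s_1^2=s_{1,1}+s_2$ shows that (iii) fails for two singletons.

\section{Two lemmas on families of intervals}

When $\alpha$ and $\beta$ have equally many intervals, inequality (ii) says that the intervals of $\beta$ are pushed inward compared with those of $\alpha$: left endpoints to the right, right endpoints to the left. We need a device that stops this drift, and a reason why equality of all endpoints suffices. The monomial of left endpoints in Example~\ref{ex} is the device.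

\begin{lemma}\label{endpoints}
Let $A,B$ be finite multisets of nonempty intervals contained in $[y,z]$, with $|A|=|B|$ and $n_B(T)\ge n_A(T)$ for all intervals $T\subseteq[y,z]$.
\begin{enumerate}
\item[(i)] The increasingly sorted right endpoints of $B$ are termwise at most those of $A$. In particular $\sum_{J\in B}a_J\le\sum_{I\in A}a_I$, and equality holds only if the multisets of right endpoints agree.
\item[(ii)] If the monomial $\prod_{I\in A}d_{b_I}$ occurs in $\prod_{J\in B}L_J$, then the multisets of left endpoints of $A$ and $B$ agree.
\end{enumerate}
\end{lemma}

\begin{proof}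
(i) The number of members with right endpoint at most $v$ is $n([y,v])$, and for every $v\in[y,z]$ it is at least as large for $B$ as for $A$.

(ii) For $u\in[y,z]$ the number of members with left endpoint at least $u$ is $n([u,z])$, so it is at least as large for $B$ as for $A$. If the monomial occurs, it arises by choosing one variable from each $L_J$; this gives a bijection $\varphi:A\to B$ with $b_I\in\varphi(I)$, hence $b_{\varphi(I)}\le b_I$. So the number of members with left endpoint at least $u$ is at most as large for $B$ as for $A$. Hence these numbers agree for all $u\in[y,z]$.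
\end{proof}

\begin{lemma}\label{rigid}
Let $A,B$ be finite multisets of nonempty integer intervals with the same multiset of left endpoints and the same multiset of right endpoints. Suppose that $A$ is laminar and $n_B(T)\ge n_A(T)$ for all intervals $T$. Then $A=B$.
\end{lemma}

\begin{proof}
We use induction on $|A|=|B|$; the case $|A|=0$ is trivial. Let $I=[b,a]\in A$ be minimal under inclusion. Since $n_B(I)\ge n_A(I)\ge1$, there is $J=[b',a']\in B$ with $J\subseteq I$. The number $b'$ is the left endpoint of some $I'\in A$. As $b'\in I\cap I'$, laminarity gives $I'\subseteq I$ or $I\subseteq I'$. If $I'\subseteq I$, then $I'=I$ by minimality, so $b'=b$. If $I\subseteq I'$, then $b'\le b$, while $b'\ge b$ because $J\subseteq I$; again $b'=b$. For the right endpoint, $a'$ is the right endpoint of some $I''\in A$ and lies in $I\cap I''$. Either $I''=I$, or $I\subseteq I''$ and $a\le a'\le a$; so $a'=a$. Thus $J=I$. Removing one copy of $I$ from both $A$ and $B$ preserves all hypotheses.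
\end{proof}

Laminarity cannot be dropped: $A=\{[1,2],[2,3]\}$ and $B=\{[1,3],[2,2]\}$ satisfy all the other hypotheses. Here $B$ is the first term in the straightening $s_{3,2}s_{2,1}=s_{3,1}s_{2,2}+s_{3,3}s_{1,1}$ of $A$.

\section{Nested products are extreme}

\begin{proposition}\label{claim}
Let $\alpha$ be nested, and suppose that \eqref{expansion} holds. There are a weight $w$ and a monomial $M$ occurring in $\mathrm{in}_w(G_\alpha)$ such that any occurring $\beta$ with $\deg_wG_\beta=\deg_wG_\alpha$ and with $M$ occurring in $\mathrm{in}_w(G_\beta)$ equals $\alpha$.
\end{proposition}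

\begin{proof}[Proof of Theorem~\ref{main}, given Proposition~\ref{claim}]
One direction is Proposition~\ref{partA}. For the other, let $\alpha$ be nested and assume \eqref{expansion}. Compare the coefficients of $M$ in the second formula of \eqref{initial}. The left side is positive, so some summand on the right contributes; by Proposition~\ref{claim} it can only be $\beta=\alpha$. So $\alpha$ occurs and $\kappa_\alpha=1$. Then $\sum_{\beta\ne\alpha}\kappa_\beta G_\beta=0$. The $G_\beta$ are nonzero with nonnegative coefficients and $\kappa_\beta>0$, so no $\beta\neq\alpha$ occurs.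
\end{proof}

The rest of this section proves Proposition~\ref{claim}; here $\beta$ always denotes an occurring collection. By (N3) and Proposition~\ref{forced}(iii), $k_\beta=k_\alpha=:k$ and $\sigma_\beta\le\sigma_\alpha\le 1$. In each case it suffices to show that the singletons of $\alpha$ and $\beta$ agree, and that their intervals have the same left endpoints and the same right endpoints, with multiplicity: by (N1) and Proposition~\ref{forced}(ii), Lemma~\ref{rigid} then gives $\beta=\alpha$.

\subsection{No singleton}

Let $\sigma_\alpha=0$. Then $\sigma_\beta=0$. Put $w_N=1$ and all other $w_j=0$. Then $\mathrm{in}_w(r_i)=d_N$ for all $i$, and $\mathrm{in}_w(L_J)=L_J$ for all $J\subseteq[1,N-1]$, so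
\[
\mathrm{in}_w(G_\beta)=d_N^{N-k}\prod_{J\in\beta}L_J .
\]
As in Example~\ref{ex}, let $M=d_N^{N-k}\prod_{I\in\alpha}d_{b_I}$; it occurs in $\mathrm{in}_w(G_\alpha)$. Suppose that it occurs in $\mathrm{in}_w(G_\beta)$. By Lemma~\ref{endpoints}(ii) on $[1,N-1]$, the left endpoints of $\alpha$ and $\beta$ agree. Both collections have size $N=\sum(a_I+b_I)$, so the sums of the right endpoints agree as well. By Lemma~\ref{endpoints}(i) the right endpoints agree, hence $\beta=\alpha$.

\subsection{One singleton}

Let $(c)$ be the singleton of $\alpha$. If $c=N$, then $\alpha=\{(N)\}$, and $k_\beta=0$ and $\sigma_\beta\le1$ force $\beta=\{(N)\}$; any $w$ and any monomial $M$ of $\mathrm{in}_w(G_\alpha)$ will do. From now on $c<N$.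

The weight of the first case no longer suffices. Only the total size is then known, so smaller right endpoints in $\beta$ can be compensated by a larger singleton. For instance, let $g_\alpha=s_3s_{2,1}$ and $g_\beta=s_4s_{1,1}$, so
\[
G_\alpha=r_1^2r_2^2r_3(d_1+d_2),\qquad G_\beta=r_1^2r_2r_3r_4\,d_1 .
\]
Both contain $d_6^5d_1$, and all inequalities of Proposition~\ref{forced} hold. What distinguishes them is the variable $d_c=d_3$: it appears in five of the linear factors of $G_\alpha$, but only in four of those of $G_\beta$, since $r_4$ does not contain it. So we let $d_c$ have the largest weight.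

\paragraph{The weight.} Put $w_c=2$, $w_N=1$ and all other $w_j=0$. Then
\[
\mathrm{in}_w(r_i)=\begin{cases}d_c&(i\le c,\ \text{weight }2),\\ d_N&(i>c,\ \text{weight }1),\end{cases}
\qquad
\mathrm{in}_w(L_J)=\begin{cases}d_c&(c\in J,\ \text{weight }2),\\ L_J&(c\notin J,\ \text{weight }0)\end{cases}
\]
for $J\subseteq[1,N-1]$. Hence $r_1\cdots r_x$ has weight $x+\min(x,c)$; in particular $\deg_wh_x=x+\min(x,c)$. The product $r_1\cdots r_{b-1}$ has weight $b+\min(b,c)$ minus $2$ if $b\le c$, and minus $1$ if $b>c$. Adding the weight of $L_{[b,a]}$, we get from \eqref{subst}
\[
\deg_ws_{a,b}=(a+b)+\min(a,c)+\min(b,c)-\begin{cases}2&\text{if }a<c,\\0&\text{if }b\le c\le a,\\1&\text{if }b>c.\end{cases}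
\]
Summing over the members of $\beta$,
\[
\deg_wG_\beta=N+P_\beta(c)-2\,n_\beta([1,c-1])-n_\beta([c+1,N-1]).
\]
By Proposition~\ref{forced}(i) and (ii), each of the three varying terms, taken with its sign, is for $\beta$ at most what it is for $\alpha$. So $\deg_wG_\beta=\deg_wG_\alpha$ holds if and only if
\begin{equation}\label{equal}
P_\beta(c)=P_\alpha(c),\quad n_\beta([1,c-1])=n_\alpha([1,c-1]),\quad n_\beta([c+1,N-1])=n_\alpha([c+1,N-1]).
\end{equation}
(In the instance above, $P_\beta(3)=5<6=P_\alpha(3)$, so $\beta$ drops out.)

\paragraph{The monomial.} Assume \eqref{equal}. Split the intervals of $\beta$ into $\beta_L$, those inside $[1,c-1]$; $\beta_C$, those containing $c$; and $\beta_R$, those inside $[c+1,N-1]$. Split the intervals of $\alpha$ in the same way. By \eqref{equal} and $k_\beta=k_\alpha$ we have $|\beta_X|=|\alpha_X|$ for $X=L,C,R$. Put $t=|\alpha_C|$. By (N2), $\alpha_C$ consists of $t$ copies of $[c,c]$. Now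
\[
\mathrm{in}_w(G_\beta)=d_c^{\,x}d_N^{\,y}\prod_{J\in\beta_L}L_J\prod_{J\in\beta_R}L_J .
\]
The exponents $x,y$ are the same for $\beta$ as for $\alpha$, since $x+y=N-|\beta_L|-|\beta_R|$ and $2x+y=\deg_wG_\beta$. Let
\[
M=d_c^{\,x}d_N^{\,y}\prod_{I\in\alpha_L}d_{b_I}\prod_{I\in\alpha_R}d_{b_I},
\]
which occurs in $\mathrm{in}_w(G_\alpha)$, and suppose that $M$ occurs in $\mathrm{in}_w(G_\beta)$. The forms $L_J$ with $J\in\beta_L$ involve only $d_j$ with $j<c$, and those with $J\in\beta_R$ only $d_j$ with $c<j<N$. So $\prod_{I\in\alpha_L}d_{b_I}$ occurs in $\prod_{J\in\beta_L}L_J$, and likewise for $R$. For $T\subseteq[1,c-1]$ the number $n_\beta(T)$ counts members of $\beta_L$ only, and for $T\subseteq[c+1,N-1]$ members of $\beta_R$ only. So Lemma~\ref{endpoints} applies to $\alpha_L,\beta_L$ on $[1,c-1]$ and to $\alpha_R,\beta_R$ on $[c+1,N-1]$. By part (ii) of it, the left endpoints of $\beta_L$ agree with those of $\alpha_L$, and the left endpoints of $\beta_R$ agree with those of $\alpha_R$.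

It remains to treat the middle part, the right endpoints and the singleton.

\emph{Middle part.} By Proposition~\ref{forced}(ii) with $T=[c,c]$, $\beta$ contains at least $t$ copies of $[c,c]$. Since $|\beta_C|=t$, we get $\beta_C=\alpha_C$.

\emph{Right endpoints in $L$.} Let $c_\beta$ be the value of the singleton of $\beta$, or $0$ if there is none. Then
\begin{align*}
P_\beta(c)&=\sum_{J\in\beta_L}(a_J+b_J)+2ct+2c|\beta_R|+\min(c_\beta,c),\\
P_\alpha(c)&=\sum_{I\in\alpha_L}(a_I+b_I)+2ct+2c|\alpha_R|+c .
\end{align*}
The first sum for $\beta$ is at most that for $\alpha$: the left endpoints agree, and Lemma~\ref{endpoints}(i) applies to the right ones. Also $\min(c_\beta,c)\le c$. The totals agree by \eqref{equal}, so both inequalities are equalities. Hence the right endpoints of $\alpha_L$ and $\beta_L$ agree, and $c_\beta\ge c$.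

\emph{Singleton.} We have $c+1\le N$, so Proposition~\ref{forced}(i) with $m=c+1$ gives
\[
\sum_{J\in\beta_L}(a_J+b_J)+2ct+2(c+1)|\beta_R|+\min(c_\beta,c+1)\le\sum_{I\in\alpha_L}(a_I+b_I)+2ct+2(c+1)|\alpha_R|+c .
\]
The first three terms on the two sides agree, so $\min(c_\beta,c+1)\le c$, that is, $c_\beta\le c$. Thus $c_\beta=c$.

\emph{Right endpoints in $R$.} Both collections have size $N$, and everything except the right endpoints in $R$ is already known to agree. So $\sum_{J\in\beta_R}a_J=\sum_{I\in\alpha_R}a_I$, and by Lemma~\ref{endpoints}(i) the right endpoints of $\alpha_R$ and $\beta_R$ agree.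

Hence the singletons of $\alpha$ and $\beta$ agree, and their intervals have the same left and the same right endpoints, so $\beta=\alpha$. This proves Proposition~\ref{claim}, and with it Theorem~\ref{main}. \qed

\medskip
Theorem~\ref{second}(a) follows at once. If $g_\alpha=\kappa g_{\alpha'}$ with $\kappa>0$ and both collections nested, the last sentence of Theorem~\ref{main} gives $\alpha'=\alpha$; the rest is the first sentence of that theorem.

\section{Straightening terminates}

We prove Theorem~\ref{second}(b). If $\beta$ is not nested, \eqref{step} writes $g_\beta=g_{\beta'}+g_{\beta''}$ by applying one of \eqref{S1}--\eqref{S4} to any chosen violating pair. Moves of parts strictly decrease $\Pi$, but the terms $\beta'$ have the same parts as $\beta$, so a finer measure of progress is needed. Consider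
\[
\bigl(-\Pi,\ k,\ \#\{\text{degenerate intervals}\},\ \Phi\bigr),\qquad \Phi=\sum_{\text{intervals}}(a-b)^2+\sum_{\text{singletons}}c^2 ,
\]
ordered lexicographically. We claim that it strictly increases in passing from $\beta$ to $\beta'$ and from $\beta$ to $\beta''$.

For $\beta''$ the first entry increases by \eqref{drop}. For $\beta'$ the first entry is unchanged, and we go through the identities.
\begin{itemize}
\item \eqref{S4} increases $k$ by $1$.
\item \eqref{S3} keeps $k$ and replaces the non-degenerate interval $[b,a]$ by $[a,a]$, so the third entry increases.
\item \eqref{S1} keeps $k$. The intervals removed, $[b,a]$ and $[d,c]$, are non-degenerate because $a>c\ge b>d$, so the third entry does not decrease. The change of $\Phi$ is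
\[
(a-d)^2+(c-b)^2-(a-b)^2-(c-d)^2=2(ab+cd-ad-bc)=2(a-c)(b-d)>0 .
\]
\item \eqref{S2} keeps $k$ and removes only the non-degenerate interval $[b,a]$, so again the third entry does not decrease. The change of $\Phi$ is
\[
a^2+(c-b)^2-(a-b)^2-c^2=2b(a-c)>0 .
\]
\end{itemize}
This proves the claim. There are finitely many collections of size $N$, so the rewriting terminates, and it can only end in nested products. All coefficients that arise are nonnegative integers.

For the consequence, call a nonzero element of the monoid \emph{indecomposable} if it is not a sum of two nonzero elements of the monoid. Let $\alpha$ be nested and $g_\alpha=x+y$ with $x,y$ in the monoid. Expand $x$ and $y$ as sums of products and add. By Theorem~\ref{main} only $g_\alpha$ occurs, so $x=n g_\alpha$ and $y=n'g_\alpha$ with integers $n,n'\ge0$ and $n+n'=1$; one of $x,y$ is $0$. So $g_\alpha$ is indecomposable. Conversely, an indecomposable element is a sum of nested products. The sum can have only one term, since otherwise it splits into two partial sums, each nonzero because the images of products under the substitution are nonzero with nonnegative coefficients. So the indecomposable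 elements are exactly the nested products. They generate the monoid, and every generating set must contain them. \qed

\section{Counting the extreme rays}

We prove Theorem~\ref{second}(c). Every extreme ray of $C_N^2$ is spanned by a generator, since the generators in an expansion of a nonzero element of the ray lie on the ray. So by Theorem~\ref{second}(a), $e_N$ is the number of nested collections of size $N$ for $N\ge1$. For $N=0$ the value $e_0=1$ counts the empty collection.

For $u\ge1$ let $F_{u,v}$ be the generating function of laminar multisets of nonempty intervals inside $[u,v]$, where a multiset has weight $q^{\sum(a_I+b_I)}$. For $u>v$ only the empty multiset counts, and $F_{u,v}=1$. Let $u\le v$, and classify the multisets by the largest interval $[u,j]$ with left endpoint $u$.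
\begin{itemize}
\item If no interval has left endpoint $u$, the multiset lies in $[u+1,v]$. This contributes $F_{u+1,v}$.
\item Otherwise let $[u,j]$ be the largest one. By laminarity an interval meeting it lies inside it or contains it. An interval inside $[u,v]$ that contains $[u,j]$ has left endpoint $u$, so it equals $[u,j]$ by the choice of $j$. Hence, after one copy of $[u,j]$ is deleted, there remain a laminar multiset inside $[u,j]$ and one inside $[j+1,v]$. Both are arbitrary: adding $[u,j]$ to any two such multisets gives a laminar multiset whose largest interval with left endpoint $u$ is $[u,j]$. This contributes $q^{u+j}F_{u,j}F_{j+1,v}$.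
\end{itemize}
The term $j=v$ is $q^{u+v}F_{u,v}$, and moving it to the left gives \eqref{rec}. This recursion, on $v-u$, determines the $F_{u,v}$, so they are the series of the theorem. An interval inside $[u,v+1]$ but not inside $[u,v]$ has right endpoint $v+1$ and so size at least $u+v+1$. Hence $F_{u,v+1}$ and $F_{u,v}$ agree in degrees up to $u+v$, and the limit $F_{u,\infty}$ exists; it counts laminar multisets in $[u,\infty)$.

Nested collections without a singleton, including the empty one for $N=0$, are counted by $F_{1,\infty}$. By (N1)--(N3), a nested collection with singleton $(c)$ consists of $(c)$, a laminar multiset in $[1,c-1]$, any number of copies of $[c,c]$ of weight $q^{2c}$ each, and a laminar multiset in $[c+1,\infty)$; conversely, all such choices give nested collections. Summing over $c$ gives \eqref{gf}. \qed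

\begin{example}
Let $N=6$. The nested collections without a singleton give
\[
s_{5,1},\quad s_{4,2},\quad s_{3,3},\quad s_{3,1}s_{1,1},\quad s_{2,2}s_{1,1},\quad (s_{2,1})^2,\quad (s_{1,1})^3 .
\]
Those with a singleton give
\[
s_6,\quad s_4s_{1,1},\quad s_3s_{2,1},\quad s_{2,2}s_2,\quad s_2(s_{1,1})^2,\quad s_{3,2}s_1 .
\]
For instance, with singleton $(2)$ the intervals have total size $4$; of the families $\{[1,3]\}$, $\{[2,2]\}$, $\{[1,1],[1,1]\}$ only the first is excluded, by (N2). So $C_6^2$ has $e_6=7+6=13$ extreme rays, in agreement with the list given with the problem.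
\end{example}

\begin{thebibliography}{9}
\bibitem{UB} ``Unfinished Business'', \texttt{http://www.math.umn.edu/\textasciitilde{}reiner/Papers/White\_unfinished\_business\_talk.pdf}
\end{thebibliography}

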